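\title{Flat descent fails for prestable linear $\infty$-categories}

\begin{abstract}
For a connective $\mathbb{E}_\infty$-ring $R$, let $\mathrm{LinCat}^{\mathrm{PSt}}_R$ be the $\infty$-category of prestable $R$-linear $\infty$-categories. The construction $R\mapsto \mathrm{LinCat}^{\mathrm{PSt}}_R$ satisfies \'etale descent. We show that it does not satisfy descent for the flat topology: there is an injective homomorphism of Boolean rings of cardinality $\aleph_\omega$ along which the comparison functor to descent data is not fully faithful. More precisely, along a faithfully flat map $R\to R^0$ descent data are always effective, and the comparison functor is an equivalence exactly when $R$ lies in the thick tensor ideal of $\mathrm{Mod}_R$ generated by $R^0$. This condition holds for every faithfully flat map of discrete commutative rings with $|R^0|\le\aleph_m$, $m<\omega$, so $\aleph_\omega$ is the least cardinality at which descent can fail for discrete rings.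
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

We follow the conventions of \cite{SAG}. Let $\mathrm{CAlg}^{\mathrm{cn}}$ be the $\infty$-category of connective $\mathbb{E}_\infty$-rings; ordinary commutative rings are its discrete objects. For $R\in\mathrm{CAlg}^{\mathrm{cn}}$ let $\mathrm{Mod}_R$ be the stable $\infty$-category of $R$-modules and $\mathrm{Mod}_R^{\mathrm{cn}}\subset\mathrm{Mod}_R$ the full subcategory of connective modules. A presentable pointed $\infty$-category $\mathcal C$ is \emph{Grothendieck prestable} if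
\begin{itemize}
\item[(P1)] the unit $X\to\Omega\Sigma X$ is an equivalence for every $X\in\mathcal C$;
\item[(P2)] for every morphism $Y\to\Sigma Z$ with fiber $X$, the sequence $X\to Y\to\Sigma Z$ is a cofiber sequence;
\item[(P3)] filtered colimits in $\mathcal C$ are left exact, that is, commute with finite limits.
\end{itemize}
The basic example is $\mathrm{Mod}_R^{\mathrm{cn}}$; every presentable stable $\infty$-category is another. Let $\mathrm{Groth}_\infty$ be the $\infty$-category of Grothendieck prestable $\infty$-categories and colimit-preserving functors, with the tensor product of presentable $\infty$-categories. A \emph{prestable $R$-linear $\infty$-category} is a module over $\mathrm{Mod}_R^{\mathrm{cn}}$ in $\mathrm{Groth}_\infty$, and we write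
\[
\mathrm{LinCat}^{\mathrm{PSt}}_R=\mathrm{Mod}_{\mathrm{Mod}_R^{\mathrm{cn}}}(\mathrm{Groth}_\infty).
\]
A map $R\to R'$ induces the base change $\mathcal C\mapsto\mathrm{Mod}^{\mathrm{cn}}_{R'}\otimes_{\mathrm{Mod}^{\mathrm{cn}}_R}\mathcal C$, and this makes $R\mapsto\mathrm{LinCat}^{\mathrm{PSt}}_R$ a functor from $\mathrm{CAlg}^{\mathrm{cn}}$ to (large) $\infty$-categories. An $R$-linear $\infty$-category plays the role of a quasi-coherent sheaf of categories on the affine scheme attached to $R$, and base change plays the role of pullback. Descent asks whether such objects, and the functors between them, can be constructed locally.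

A map $R\to R'$ in $\mathrm{CAlg}^{\mathrm{cn}}$ is \emph{flat} if $\pi_0R'$ is a flat $\pi_0R$-module and $\pi_0R'\otimes_{\pi_0R}\pi_tR\to\pi_tR'$ is an isomorphism for all $t$; it is \emph{faithfully flat} if moreover $\pi_0R\to\pi_0R'$ is faithfully flat. In the \emph{flat} (or fpqc) topology a covering of $R$ is a finite family of flat maps $R\to R_i$ such that $R\to\prod_iR_i$ is faithfully flat. For a map $f:R\to R^0$ let $R^\bullet$ be its \v{C}ech nerve, the cosimplicial ring whose $n$th term $R^n=R^0\otimes_R\cdots\otimes_RR^0$ has $n+1$ factors, and let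
\[
\Phi_f:\mathrm{LinCat}^{\mathrm{PSt}}_R\longrightarrow\varprojlim_{\Delta}\mathrm{LinCat}^{\mathrm{PSt}}_{R^\bullet}
\]
be the canonical functor. An object of the target is a \emph{descent datum}: a family of $R^n$-linear $\infty$-categories $\mathcal C_n$, coherently identified with one another under base change along the maps $R^m\to R^n$ of the \v{C}ech nerve. Descent for the flat topology means that the functor $R\mapsto\mathrm{LinCat}^{\mathrm{PSt}}_R$ carries finite products of rings to products of $\infty$-categories, and that $\Phi_f$ is an equivalence for every faithfully flat $f$.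

The construction $R\mapsto\mathrm{LinCat}^{\mathrm{PSt}}_R$ satisfies descent for the \'etale topology \cite[Theorem D.4.1.2]{SAG}. The question that we answer, which comes from \cite{SAG}, is whether it satisfies descent for the flat topology.

\subsection{The natural guess}

One categorical level down, for modules, faithful flatness is enough, and the reason shows where to look for a failure.

\begin{example}\label{ex:modules}
Let $f:R\to R^0$ be faithfully flat and $M\in\mathrm{Mod}_R$. Then $M\to\varprojlim_\Delta R^n\otimes_RM$ is an equivalence. Indeed, let $\Theta(M)$ be the fiber of this map; $\Theta$ is an exact functor. Each $R^n$ is flat over $R$, so $\pi_t(R^n\otimes_RM)=\pi_0R^n\otimes_{\pi_0R}\pi_tM$. If $M$ is discrete, the homotopy groups of the limit are the cohomology groups of the complex $\pi_0R^0\otimes_{\pi_0R}M\to\pi_0R^1\otimes_{\pi_0R}M\to\cdots$, which is a resolution of $M$ by classical faithfully flat descent. So $\Theta$ vanishes on discrete modules, hence on modules with finitely many nonzero homotopy groups. Next, $\Theta$ preserves the class of modules with homotopy in degrees $<s$,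 since limits do; therefore $\Theta(\tau_{\le t}M)\simeq\Theta(\tau_{<s}M)$ has homotopy in degrees $<s$ for every $s\le t$, and so vanishes. Finally $R^n\otimes_RM=\varprojlim_t\tau_{\le t}(R^n\otimes_RM)=\varprojlim_tR^n\otimes_R\tau_{\le t}M$, so $\Theta(M)=\varprojlim_t\Theta(\tau_{\le t}M)=0$.
\end{example}

This example and the \'etale case suggest a positive answer. But full faithfulness of $\Phi_f$ forces the conclusion of Example~\ref{ex:modules} for every object $X$ of \emph{every} stable $R$-linear $\infty$-category $\mathcal D$ (Proposition~\ref{prop:ce}), and the argument above rests on Postnikov towers. When a stable $\mathcal D$ is regarded as prestable, all of its objects count as connective, all truncations vanish, and the argument says nothing. The map $X\to\varprojlim R^n\otimes X$ then has to be an equivalence for a reason that is formal, in the sense that it survives every exact $R$-linear functor. The following definition names that reason.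

\begin{definition}\label{def:desc}
A \emph{thick $\otimes$-ideal} of $\mathrm{Mod}_R$ is a full subcategory that contains $0$ and is closed under shifts, cofibers (hence under all finite limits and colimits), retracts, and tensor products with arbitrary $R$-modules. For $M\in\mathrm{Mod}_R$ let $\langle M\rangle$ be the smallest thick $\otimes$-ideal containing $M$. A map $f:R\to R^0$ in $\mathrm{CAlg}^{\mathrm{cn}}$ is \emph{descendable} if $R\in\langle R^0\rangle$.
\end{definition}

\subsection{Results}

A ring is \emph{Boolean} if $x^2=x$ for all its elements. Write $\mathrm{LinCat}^{\mathrm{St}}_R\subset\mathrm{LinCat}^{\mathrm{PSt}}_R$ for the full subcategory of stable objects.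

\begin{theorem}\label{thm:A}
There is an injective, hence faithfully flat, homomorphism $f:R\to R^0$ of Boolean rings, with $|R|=|R^0|=\aleph_\omega$, for which $\Phi_f$ is not fully faithful. So $R\mapsto\mathrm{LinCat}^{\mathrm{PSt}}_R$ does not satisfy descent for the flat topology.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $f:R\to R^0$ be a faithfully flat map in $\mathrm{CAlg}^{\mathrm{cn}}$. Then $\Phi_f$ has a fully faithful right adjoint; in particular it is essentially surjective. The following are equivalent:
\begin{itemize}
\item[(a)] $f$ is descendable;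
\item[(b)] $\Phi_f$ is an equivalence;
\item[(c)] $\Phi_f$ is fully faithful;
\item[(d)] base change $\mathrm{LinCat}^{\mathrm{PSt}}_R\to\mathrm{LinCat}^{\mathrm{PSt}}_{R^0}$ is conservative;
\item[(e)] for all $\mathcal D\in\mathrm{LinCat}^{\mathrm{St}}_R$ and $X\in\mathcal D$, the map $X\to\varprojlim_\Delta R^n\otimes X$ is an equivalence.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:C}
If $f:R\to R^0$ is a faithfully flat map of discrete commutative rings with $|R^0|\le\aleph_m$, $m<\omega$, then $\Phi_f$ is an equivalence. By Theorem~\ref{thm:A}, $\aleph_\omega$ is thus the least cardinality of $R^0$ at which descent can fail for discrete rings.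
\end{theorem}

So descent data along a faithfully flat map are always effective; what can fail is full faithfulness.

The proof of Theorem~\ref{thm:A} has a categorical half and an algebraic half, joined by the observation (Section~\ref{sec:nil}) that $f$ is descendable exactly when the map $\varepsilon:K\to R$ from the fiber $K$ of $f$ is nilpotent for the tensor product. The categorical half (Section~\ref{sec:ea}) is the chain (c)$\Rightarrow$(e)$\Rightarrow$(a), valid for any $f$. Its main step is to build the universal stable $R$-linear $\infty$-category in which (e) could fail and to compute one mapping space in it. The algebraic half (Section~\ref{sec:boolean}) produces an injection of Boolean rings with $\varepsilon^{\otimes n}\ne0$ for all $n$. The source of nonvanishing is a product of $n$ extension classes, each of them the class of a double cover of an open subset of a Stone space; the product is detected by a counting argument that consumes two new cardinals for each factor. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}; Theorem~\ref{thm:A} does not depend on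 them.

\section{Linear $\infty$-categories and limits over $\Delta$}\label{sec:prelim}

Unadorned tensor products of $R$-modules are derived and taken over $R$, and $\underline{\mathrm{Hom}}_R(M,N)\in\mathrm{Mod}_R$ is the internal mapping object, so that $\mathrm{Map}_R(M',\underline{\mathrm{Hom}}_R(M,N))=\mathrm{Map}_R(M'\otimes M,N)$. In a stable $\infty$-category, equations between morphisms are meant in the homotopy category, and a morphism is \emph{null} if it is $0$ there. The action of an $R$-module $N$ on an object $X$ of an $R$-linear $\infty$-category is written $N\otimes X$; it preserves colimits in each variable, and $R$-linear functors $F$ come with equivalences $F(N\otimes X)\simeq N\otimes F(X)$. Let $\mathrm{Pr}^L$ be the $\infty$-category of presentable $\infty$-categories and colimit-preserving functors. We use the following standard facts.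

\begin{itemize}
\item[(F1)] $\mathrm{Groth}_\infty\subset\mathrm{Pr}^L$ is a full subcategory closed under $\otimes$, with unit $\mathrm{Sp}^{\mathrm{cn}}$, which is idempotent in $\mathrm{Pr}^L$. So $\mathrm{LinCat}^{\mathrm{PSt}}_R$ is the full subcategory of $\mathrm{Mod}_{\mathrm{Mod}^{\mathrm{cn}}_R}(\mathrm{Pr}^L)$ on the modules whose underlying $\infty$-category is Grothendieck prestable.
\item[(F2)] Since $\mathrm{Mod}_R=\mathrm{Sp}\otimes\mathrm{Mod}_R^{\mathrm{cn}}$ and $\mathrm{Sp}$ is idempotent, $\mathrm{LinCat}^{\mathrm{St}}_R=\mathrm{Mod}_{\mathrm{Mod}_R}(\mathrm{Pr}^L)$. Thus on a stable $R$-linear $\infty$-category all $R$-modules act, not only the connective ones.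
\item[(F3)] For $R\to R'$ and a module $\mathcal C$ over $\mathrm{Mod}_R^{\mathrm{cn}}$ in $\mathrm{Pr}^L$, base change is the $\infty$-category of $R'$-module objects: $\mathrm{Mod}^{\mathrm{cn}}_{R'}\otimes_{\mathrm{Mod}^{\mathrm{cn}}_R}\mathcal C\simeq\mathrm{Mod}_{R'}(\mathcal C)$ \cite[4.8.4.6]{HA}. Base change is left adjoint to restriction of scalars. The unit $\mathcal C\to\mathrm{Mod}_{R'}(\mathcal C)$ is the free functor $X\mapsto R'\otimes X$, left adjoint to the forgetful functor. Also $\mathrm{Mod}_{R'}(\mathcal C)\simeq\mathrm{Fun}^L_{\mathrm{Mod}^{\mathrm{cn}}_R}(\mathrm{Mod}^{\mathrm{cn}}_{R'},\mathcal C)$ \cite[4.8.4.1]{HA}.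
\item[(F4)] For $\mathcal C$ Grothendieck prestable, $\mathcal C\to\mathrm{Sp}(\mathcal C)=\mathrm{Sp}\otimes\mathcal C$ is fully faithful with image $\mathrm{Sp}(\mathcal C)_{\ge0}$, for a t-structure compatible with filtered colimits, meaning that $\mathrm{Sp}(\mathcal C)_{\le0}$ is closed under them \cite[\S C.1]{SAG}.
\item[(F5)] Limits in $\mathrm{Pr}^L$ are computed in $\infty$-categories \cite[5.5.3.13]{HTT}; colimits in $\mathrm{Pr}^L$ are computed as limits, in $\infty$-categories, of the diagram of right adjoints \cite[5.5.3.18]{HTT}. Limits of modules over an algebra are created in the underlying $\infty$-category \cite[4.2.3.3]{HA}, and colimits in $\mathrm{Mod}_{\mathrm{Mod}_R}(\mathrm{Pr}^L)$ are computed in $\mathrm{Pr}^L$ \cite[4.2.3.5]{HA}.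
\item[(F6)] Let $\Delta_s\subset\Delta$ be the subcategory of injective maps. Then $\Delta_s^{op}\to\Delta^{op}$ is cofinal \cite[6.5.3.7]{HTT}, so limits over $\Delta$ and $\Delta_s$ agree, as do colimits over $\Delta^{op}$ and $\Delta_s^{op}$. The category $\Delta$ is weakly contractible, so constant diagrams over $\Delta$ and $\Delta^{op}$ have their value as limit and colimit.
\item[(F7)] If $R\to R'$ is flat, then $R'$ is a filtered colimit of finite free $R$-modules $R^{\oplus r}$ \cite[7.2.2.15]{HA}. Flat maps are stable under composition and base change.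
\item[(F8)] For a discrete ring $R$, $\mathrm{Mod}_R$ is the derived $\infty$-category $D(R)$ with the derived tensor product, $\pi_0\mathrm{Map}_R(M,N[j])=\mathrm{Ext}^j_R(M,N)$ for discrete $M,N$, and flatness of maps of discrete rings has its usual meaning.
\end{itemize}

Every statement about $\Phi_f$ below starts from a formula for mapping spaces out of $\Phi_f(\mathcal D)$. The formula only uses that the transition functors of the diagram have right adjoints, and we need it at two categorical levels, so we state it for a general fibration. Let $\Delta^{\triangleleft}$ be $\Delta$ with an initial object $*$ adjoined.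

\begin{lemma}\label{lem:map}
Let $p:\mathcal E\to\mathcal B$ be both a cocartesian and a cartesian fibration and $\beta:\Delta^{\triangleleft}\to\mathcal B$ a functor. Let $\Phi:\mathcal E_{\beta(*)}\to\varprojlim_\Delta\mathcal E_{\beta(n)}$ be the functor given by cocartesian transport. For $\sigma=(\sigma_n)\in\varprojlim_\Delta\mathcal E_{\beta(n)}$ let $\sigma_n^\flat\in\mathcal E_{\beta(*)}$ be the cartesian transport of $\sigma_n$ along $\beta(*)\to\beta(n)$. Then $n\mapsto\sigma^\flat_n$ is a functor on $\Delta$, and for $D\in\mathcal E_{\beta(*)}$ there is a natural equivalence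
\[
\mathrm{Map}(\Phi D,\sigma)\simeq\varprojlim_n\mathrm{Map}_{\mathcal E_{\beta(*)}}(D,\sigma_n^\flat).
\]
For $\sigma=\Phi D'$, the composite $\mathrm{Map}(D,D')\to\mathrm{Map}(\Phi D,\Phi D')\simeq\varprojlim_n\mathrm{Map}(D,(\Phi D')^\flat_n)$ is composition with the units $D'\to(\Phi D')^\flat_n$.
\end{lemma}

\begin{proof}
The functor $\mathrm{Fun}(\Delta,\mathcal E)\to\mathrm{Fun}(\Delta,\mathcal B)$ is a cocartesian and cartesian fibration whose (co)cartesian edges are the pointwise ones \cite[3.1.2.1]{HTT}. Its fiber over $\mathrm{const}_{\beta(*)}$ is $\mathrm{Fun}(\Delta,\mathcal E_{\beta(*)})$, and $\varprojlim_\Delta\mathcal E_{\beta(n)}$ is the full subcategory of the fiber over $\beta|_\Delta$ on the sections that send every morphism to a cocartesian edge. As $*$ is initial, $\beta$ gives a morphism $\mathrm{const}_{\beta(*)}\to\beta|_\Delta$. The cocartesian lift of this morphism with source $\mathrm{const}_D$ ends at $\Phi D$, and the cartesian lift with target $\sigma$ starts at an object $\sigma_\bullet^\flat\in\mathrm{Fun}(\Delta,\mathcal E_{\beta(*)})$ with the stated values. Cocartesian transport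 along a morphism is left adjoint to cartesian transport, so
\[
\mathrm{Map}(\Phi D,\sigma)\simeq\mathrm{Map}_{\mathrm{Fun}(\Delta,\mathcal E_{\beta(*)})}(\mathrm{const}_D,\sigma^\flat_\bullet)=\varprojlim_n\mathrm{Map}(D,\sigma^\flat_n).
\]
The last claim holds because the cocartesian edge $\mathrm{const}_{D'}\to\Phi D'$ factors as the unit $\mathrm{const}_{D'}\to(\Phi D')^\flat_\bullet$ followed by the cartesian edge $(\Phi D')^\flat_\bullet\to\Phi D'$.
\end{proof}

A cocartesian fibration whose transport functors all have right adjoints is also cartesian. So the lemma applies in two situations, with $\beta$ the augmented \v{C}ech nerve $*\mapsto R$, $[n]\mapsto R^n$ of $f$. In the first, $p$ is classified by $R'\mapsto\mathrm{LinCat}^{\mathrm{PSt}}_{R'}$; then $\Phi=\Phi_f$ and $(-)^\flat$ is restriction of scalars. In the second, $\mathcal D\in\mathrm{LinCat}^{\mathrm{PSt}}_R$ is fixed and $p$ is classified by $R'\mapsto\mathrm{Mod}_{R'}(\mathcal D)$ on connective $R$-algebras; then $\Phi X=(R^n\otimes X)_n$ and $(-)^\flat$ is the forgetful functor to $\mathcal D$.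

\section{Descendability as nilpotence}\label{sec:nil}

Descendability is used as an induction principle: if the modules with some property form a thick $\otimes$-ideal containing $R^0$, then $R$ has the property. For instance, if $f$ is descendable and $R^0\otimes N=0$, then the thick $\otimes$-ideal $\{M:M\otimes N=0\}$ contains $R$, so $N=0$; thus the flat map $\mathbb Z\to\mathbb Q$ is not descendable. To prove that a \emph{faithfully} flat map is not descendable we need a criterion in terms of explicit maps. Let $f:R\to R^0$ be any map in $\mathrm{CAlg}^{\mathrm{cn}}$, let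
\[
K\xrightarrow{\ \varepsilon\ }R\xrightarrow{\ f\ }R^0
\]
be the fiber sequence in $\mathrm{Mod}_R$, and let $\varepsilon^{\otimes n}:K^{\otimes n}\to R$ be the tensor powers of $\varepsilon$.

\begin{lemma}\label{lem:nil}
The map $f$ is descendable if and only if $\varepsilon^{\otimes n}$ is null for some $n$.
\end{lemma}

\begin{proof}
Suppose that $f$ is descendable. Let $\mathcal T$ be the class of $N\in\mathrm{Mod}_R$ such that $\varepsilon^{\otimes n}\otimes N:K^{\otimes n}\otimes N\to N$ is null for some $n$. It is closed under shifts, retracts and tensor products with arbitrary modules. We show that it is closed under extensions; together with shifts this gives cofibers. Let $N'\xrightarrow{\iota}N\xrightarrow{\rho}N''$ be a fiber sequence with $\varepsilon^{\otimes a}\otimes N'=0$ and $\varepsilon^{\otimes b}\otimes N''=0$. Then $\rho\circ(\varepsilon^{\otimes b}\otimes N)=(\varepsilon^{\otimes b}\otimes N'')\circ(K^{\otimes b}\otimes\rho)=0$, so $\varepsilon^{\otimes b}\otimes N=\iota\varphi$ for some $\varphi:K^{\otimes b}\otimes N\to N'$, and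
\[
\varepsilon^{\otimes(a+b)}\otimes N=(\varepsilon^{\otimes a}\otimes N)\circ(K^{\otimes a}\otimes\iota\varphi)=\iota\circ(\varepsilon^{\otimes a}\otimes N')\circ(K^{\otimes a}\otimes\varphi)=0 .
\]
So $\mathcal T$ is a thick $\otimes$-ideal. It contains $R^0$: the composite $K\otimes R^0\to R^0\to R^0\otimes R^0$ is null, and the second map has the multiplication of $R^0$ as a retraction, so $\varepsilon\otimes R^0=0$. Hence $R\in\langle R^0\rangle\subset\mathcal T$.

Conversely, $\mathrm{cofib}(\varepsilon^{\otimes n})\in\langle R^0\rangle$ for all $n\geq1$. For $n=1$ the cofiber is $R^0$. For $n>1$, the factorization $\varepsilon^{\otimes n}=\varepsilon^{\otimes(n-1)}\circ(K^{\otimes(n-1)}\otimes\varepsilon)$ gives a cofiber sequence $K^{\otimes(n-1)}\otimes R^0\to\mathrm{cofib}(\varepsilon^{\otimes n})\to\mathrm{cofib}(\varepsilon^{\otimes(n-1)})$, and we conclude by induction. If $\varepsilon^{\otimes n}=0$ for some $n$, which we may take $\geq 1$, then $\mathrm{cofib}(\varepsilon^{\otimes n})=R\oplus K^{\otimes n}[1]$ has $R$ as a retract.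
\end{proof}

The first power vanishes, $\varepsilon=0$, exactly when $f$ has an $R$-linear retraction. For discrete rings the higher powers are extension classes.

\begin{example}\label{ex:ext}
Let $f$ be a faithfully flat map of discrete rings and $Q=R^0/R$. For every discrete module $N$ the map $N\to R^0\otimes N$ is injective; for $N=R$ this says that $f$ is injective, so $K=Q[-1]$. Since $\mathrm{Tor}_1^R(R^0,N)=0$, we get $\mathrm{Tor}_1^R(Q,N)=\ker(N\to R^0\otimes N)=0$, so $Q$ is flat. Hence $K^{\otimes n}=Q^{\otimes n}[-n]$ with $Q^{\otimes n}$ the ordinary tensor power, a flat module, and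
\[
\varepsilon^{\otimes n}\in\mathrm{Ext}^n_R(Q^{\otimes n},R).
\]
A non-descendable $f$ therefore needs flat modules of unbounded projective dimension.
\end{example}

The modules $Q^{\otimes n}$ are hard to resolve directly. The next lemma replaces them by test modules of our choosing: $\varepsilon^{\otimes n}$ is the universal $n$-fold composite of maps that are killed by $R^0$.

\begin{lemma}\label{lem:ghost}
Let $M_0\xrightarrow{\varphi_1}M_1\xrightarrow{\varphi_2}\cdots\xrightarrow{\varphi_n}M_n$ be maps in $\mathrm{Mod}_R$ such that each composite $M_{j-1}\xrightarrow{\varphi_j}M_j\to R^0\otimes M_j$ is null. If $\varepsilon^{\otimes n}=0$, then $\varphi_n\cdots\varphi_1=0$.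
\end{lemma}

\begin{proof}
The fiber sequence $K\otimes M_j\to M_j\to R^0\otimes M_j$ gives $\varphi_j=(\varepsilon\otimes M_j)\circ\psi_j$ with $\psi_j:M_{j-1}\to K\otimes M_j$. We show by induction that $\varphi_j\cdots\varphi_1=(\varepsilon^{\otimes j}\otimes M_j)\circ\zeta_j$ for some $\zeta_j:M_0\to K^{\otimes j}\otimes M_j$. Take $\zeta_1=\psi_1$. For the inductive step,
\[
\varphi_{j+1}\circ(\varepsilon^{\otimes j}\otimes M_j)=(\varepsilon^{\otimes j}\otimes M_{j+1})\circ(K^{\otimes j}\otimes\varphi_{j+1})=(\varepsilon^{\otimes(j+1)}\otimes M_{j+1})\circ(K^{\otimes j}\otimes\psi_{j+1}),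
\]
so $\zeta_{j+1}=(K^{\otimes j}\otimes\psi_{j+1})\circ\zeta_j$ works. The case $j=n$ gives the claim.
\end{proof}

\section{Full faithfulness forces descendability}\label{sec:ea}

Throughout this section $f:R\to R^0$ is an arbitrary map in $\mathrm{CAlg}^{\mathrm{cn}}$; flatness plays no role. Conditions (a), (c), (e) are those of Theorem~\ref{thm:B}.

For a small $\infty$-category $J$ let $\mathcal P(J)$ be the $\infty$-category of presheaves of spaces on $J$; colimit-preserving functors from $\mathcal P(J)$ to a presentable $\mathcal E$ correspond to functors $J\to\mathcal E$. Tensoring with $\mathrm{Mod}_R^{\mathrm{cn}}$ or $\mathrm{Mod}_R$ gives the free $R$-linear $\infty$-categories on $J$, and both implications below are proved by mapping out of these.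

\subsection{From categories to objects}

\begin{proposition}\label{prop:ce}
Condition (c) implies condition (e).
\end{proposition}

\begin{proof}
Let $\mathcal D\in\mathrm{LinCat}^{\mathrm{St}}_R$ and $\mathcal D_n=\mathrm{Mod}_{R^n}(\mathcal D)$. We first show that $\mathcal D\to\varprojlim_n\mathcal D_n$ is an equivalence of $\infty$-categories. Full faithfulness of $\Phi_f$ is a statement about mapping \emph{spaces} between linear $\infty$-categories, which see only invertible natural transformations; to recover all morphisms of $\mathcal D$ we test against the free category on an arrow as well as on an object. For $J\in\{\Delta^0,\Delta^1\}$ let $\mathcal C_J=\mathrm{Fun}(J^{op},\mathrm{Mod}^{\mathrm{cn}}_R)=\mathrm{Mod}^{\mathrm{cn}}_R\otimes\mathcal P(J)$. Limits and colimits in $\mathcal C_J$ are pointwise, so (P1)--(P3) hold and $\mathcal C_J\in\mathrm{LinCat}^{\mathrm{PSt}}_R$. For $\mathcal E\in\mathrm{LinCat}^{\mathrm{PSt}}_R$,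
\[
\mathrm{Map}_{\mathrm{LinCat}^{\mathrm{PSt}}_R}(\mathcal C_J,\mathcal E)=\mathrm{Map}_{\mathrm{Pr}^L}(\mathcal P(J),\mathcal E)=\mathrm{Fun}(J,\mathcal E)^{\simeq},
\]
where $(-)^{\simeq}$ is the maximal subgroupoid. By (c) and the first instance of Lemma~\ref{lem:map}, composition with the units $\mathcal D\to\mathcal D_n$ gives an equivalence
\[
\mathrm{Fun}(J,\mathcal D)^{\simeq}\longrightarrow\varprojlim_n\mathrm{Fun}(J,\mathcal D_n)^{\simeq}=\mathrm{Fun}(J,\varprojlim_n\mathcal D_n)^{\simeq}.
\]
The case $J=\Delta^0$ shows that $\mathcal D\to\varprojlim_n\mathcal D_n$ is essentially surjective. Mapping spaces of an $\infty$-category $\mathcal E$ are the fibers of $\mathrm{Fun}(\Delta^1,\mathcal E)^\simeq\to\mathcal E^\simeq\times\mathcal E^\simeq$, so the two cases together show that it is fully faithful.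

Now apply the second instance of Lemma~\ref{lem:map}: for all $X,Y\in\mathcal D$ the map
\[
\mathrm{Map}_{\mathcal D}(Y,X)\to\varprojlim_n\mathrm{Map}_{\mathcal D}(Y,R^n\otimes X)=\mathrm{Map}_{\mathcal D}(Y,\varprojlim_nR^n\otimes X)
\]
induced by the units $X\to R^n\otimes X$ is an equivalence. The Yoneda lemma gives (e).
\end{proof}

\subsection{An obstruction class}

Let $\Delta_{s,\le m}\subset\Delta_s$ be the full subcategory on $[0],\dots,[m]$. Its nerve is a finite simplicial set: the hom-sets are finite, and a nondegenerate simplex is a chain of non-identity injections, along which the dimension strictly increases, so it has length at most $m$. Put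
\[
L_m=\varprojlim_{\Delta_{s,\le m}}R^n .
\]
Each $R^n$ is a tensor multiple of $R^0$, so the finite limit $L_m$ lies in $\langle R^0\rangle$. By (F6), and since $\Delta_s$ is the increasing union of the $\Delta_{s,\le m}$, condition (e) for $\mathcal D=\mathrm{Mod}_R$, $X=R$ says $R\simeq\varprojlim_mL_m$. This is an infinite limit, and thick ideals are not closed under those; by Example~\ref{ex:modules} it holds for all faithfully flat $f$. What we want is that $R$ be a retract of a \emph{single} $L_m$. A retraction is an element of $\pi_0\underline{\mathrm{Hom}}_R(L_m,R)$ for some $m$, so its existence is a statement about a \emph{colimit} of mapping objects. We package it as the vanishing of one class.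

Let $K^{[n]}=\mathrm{fib}(R\to R^n)$, with $\varepsilon_{[n]}:K^{[n]}\to R$; this is a cosimplicial $R$-module $K^{[\bullet]}$ with a map to the constant diagram $R$. Put
\[
H=\varinjlim_{\Delta^{op}}\underline{\mathrm{Hom}}_R(K^{[n]},R).
\]
The fiber sequences $\underline{\mathrm{Hom}}_R(R^n,R)\to R\to\underline{\mathrm{Hom}}_R(K^{[n]},R)$ are natural in $[n]$ and send $1\in\pi_0R$ to $\varepsilon_{[n]}$. Passing to the colimit and using (F6), we get a fiber sequence
\begin{equation}\label{eq:H}
\varinjlim_{\Delta^{op}}\underline{\mathrm{Hom}}_R(R^n,R)\longrightarrow R\longrightarrow H .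
\end{equation}
Let $\eta\in\pi_0H$ be the image of $1$; it is the image of $\varepsilon_{[n]}$ for every $n$.

\begin{lemma}\label{lem:eta}
If $\eta=0$, then $f$ is descendable.
\end{lemma}

\begin{proof}
The exact functor $\underline{\mathrm{Hom}}_R(-,R)$ turns finite limits into finite colimits, so
\[
\varinjlim_{\Delta^{op}}\underline{\mathrm{Hom}}_R(R^n,R)=\varinjlim_m\ \varinjlim_{\Delta^{op}_{s,\le m}}\underline{\mathrm{Hom}}_R(R^n,R)=\varinjlim_m\underline{\mathrm{Hom}}_R(L_m,R),
\]
and the map from $\underline{\mathrm{Hom}}_R(L_m,R)$ to $R$ is restriction along $R\to L_m$. If $\eta=0$, then by \eqref{eq:H} the element $1\in\pi_0R$ lifts to $\pi_0$ of this colimit. As $\pi_0$ commutes with filtered colimits, there are an $m$ and a map $r:L_m\to R$ such that $R\to L_m\xrightarrow{r}R$ is the identity. So $R$ is a retract of $L_m\in\langle R^0\rangle$.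
\end{proof}

\subsection{The universal failure of (e)}

In a stable $R$-linear $\mathcal E$, (F6) gives
\begin{equation}\label{eq:fib}
\varprojlim_\Delta K^{[n]}\otimes X=\mathrm{fib}\bigl(X\to\varprojlim_\Delta R^n\otimes X\bigr).
\end{equation}
So under (e) every cone $Y\to K^{[\bullet]}\otimes X$ factors through $0$, and the composite $Y\to K^{[n]}\otimes X\to X$, which does not depend on $n$, is null. The idea is to take the $R$-linear stable $\infty$-category freely generated by an object $X$ and such a cone. There $Y$ has no maps to $X$ other than those forced by the cone, and these turn out to form exactly the colimit $H$.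

\begin{proposition}\label{prop:ea}
Condition (e) implies condition (a).
\end{proposition}

\begin{proof}
\emph{Free categories.} For small $J$ let $\mathcal P_R(J)=\mathrm{Fun}(J^{op},\mathrm{Mod}_R)\simeq\mathrm{Mod}_R\otimes\mathcal P(J)$. It has objects $h_j$, functorial in $j\in J$, with $\mathrm{Map}(N\otimes h_j,F)=\mathrm{Map}_R(N,F(j))$, and restriction along $j\mapsto h_j$ identifies $R$-linear colimit-preserving functors $\mathcal P_R(J)\to\mathcal E$ with functors $J\to\mathcal E$. Let $\alpha:\Delta\to\Delta^\triangleleft$ be the inclusion. Let $\alpha_!:\mathcal P_R(\Delta)\to\mathcal P_R(\Delta^\triangleleft)$ and $c_!:\mathcal P_R(\Delta)\to\mathrm{Mod}_R$ be the $R$-linear functors with $\alpha_!h_n=h_n$ and $c_!h_n=K^{[n]}$. Their right adjoints are computed by mapping out of $N\otimes h_n$. From $\mathrm{Map}(N\otimes\alpha_!h_n,F)=\mathrm{Map}_R(N,F([n]))$ we see that the right adjoint of $\alpha_!$ is restriction $\alpha^*$, and from $\mathrm{Map}_R(N\otimes K^{[n]},M)=\mathrm{Map}_R(N,\underline{\mathrm{Hom}}_R(K^{[n]},M))$ that the right adjoint of $c_!$ is $c^*M=\underline{\mathrm{Hom}}_R(K^{[\bullet]},M)$.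

\emph{The category $\mathcal D$.} Form the pushout in $\mathrm{LinCat}^{\mathrm{St}}_R$
\[
\mathcal D=\mathcal P_R(\Delta^\triangleleft)\amalg_{\mathcal P_R(\Delta)}\mathrm{Mod}_R
\]
along $\alpha_!$ and $c_!$, with canonical functors $i_1:\mathcal P_R(\Delta^\triangleleft)\to\mathcal D$ and $i_2:\mathrm{Mod}_R\to\mathcal D$. Put $X=i_2(R)$ and $Y=i_1(h_*)$. By linearity $i_2(N)=N\otimes X$. The functor $j\mapsto i_1(h_j)$ on $\Delta^\triangleleft$ restricts on $\Delta$ to $i_1\alpha_!h_n\simeq i_2c_!h_n=K^{[n]}\otimes X$, so it is a cone over $K^{[\bullet]}\otimes X$ with vertex $Y$. Let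
\[
y:Y\longrightarrow K^{[n]}\otimes X\xrightarrow{\ \varepsilon_{[n]}\otimes X\ }X .
\]
It factors through the object \eqref{eq:fib}, so (e) gives $y=0$. By Lemma~\ref{lem:eta} it remains to find an isomorphism $\pi_0\mathrm{Map}_{\mathcal D}(Y,X)\cong\pi_0H$ taking $y$ to $\eta$.

\emph{Identifying $X$.} By (F5), $\mathcal D$ is the fiber product of the $\infty$-categories $\mathcal P_R(\Delta^\triangleleft)$ and $\mathrm{Mod}_R$ over $\mathcal P_R(\Delta)$ along $\alpha^*$ and $c^*$. So an object of $\mathcal D$ is a triple $(F,M,\theta)$ with $F:(\Delta^\triangleleft)^{op}\to\mathrm{Mod}_R$, $M\in\mathrm{Mod}_R$ and $\theta:\alpha^*F\simeq c^*M$, and the right adjoints $i_1^R$, $i_2^R$ are the projections to $F$ and to $M$. Now $(\Delta^\triangleleft)^{op}$ is $\Delta^{op}$ with a final object adjoined. Let $F_R$ be the colimit diagram extending $c^*R$, so that $F_R(*)=H$, and let $\tilde X=(F_R,R,\mathrm{id})$. A colimit diagram is the left Kan extension of its restriction, so $\mathrm{Map}(F_R,F)\to\mathrm{Map}(\alpha^*F_R,\alpha^*F)$ is an equivalence for every $F$. Mapping spaces in a fiber product are fiber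 products, hence
\[
\mathrm{Map}_{\mathcal D}(\tilde X,(F,M,\theta))=\mathrm{Map}(F_R,F)\times_{\mathrm{Map}(\alpha^*F_R,\alpha^*F)}\mathrm{Map}_R(R,M)\simeq\mathrm{Map}_R(R,M),
\]
the equivalence being induced by $i_2^R$. Thus $\tilde X$ has the universal property of $i_2(R)$: the map $X\to\tilde X$ adjoint to $\mathrm{id}:R\to i_2^R\tilde X$ is an equivalence. We identify $X$ with $\tilde X$. Then $i_1^RX=F_R$, $i_2^RX=R$, the unit $R\to i_2^Ri_2R=R$ is the identity, and
\[
\pi_0\mathrm{Map}_{\mathcal D}(i_1h_j,X)=\pi_0F_R(j)\quad(j\in\Delta^\triangleleft),\qquad\text{in particular}\qquad\pi_0\mathrm{Map}_{\mathcal D}(Y,X)=\pi_0H .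
\]

\emph{Identifying $y$.} Since the unit is the identity, $\varepsilon_{[n]}\otimes X=i_2(\varepsilon_{[n]})$ is adjoint to $\varepsilon_{[n]}:K^{[n]}\to R=i_2^RX$, that is, to $\varepsilon_{[n]}\in\pi_0(c^*R)([n])$. The equivalence $i_1\alpha_!\simeq i_2c_!$ is adjoint to the equivalence $\alpha^*i_1^R\simeq c^*i_2^R$ whose value at $(F,M,\theta)$ is $\theta$, and $\theta=\mathrm{id}$ for $X$. So, viewed as a map out of $i_1h_n$, the map $\varepsilon_{[n]}\otimes X$ is the element $\varepsilon_{[n]}\in\pi_0F_R([n])$. Precomposition with $i_1(h_*\to h_n)$ is the map $F_R([n])\to F_R(*)=H$ into the colimit. Hence $y=\eta$.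
\end{proof}

\section{A faithfully flat map that is not descendable}\label{sec:boolean}

\subsection{Boolean rings and ideals of open sets}

Let $k=\mathbb F_2$. Boolean rings are commutative $k$-algebras, and over them flatness is free of charge.

\begin{lemma}\label{lem:bool}
An injective homomorphism $\Lambda\to\Lambda'$ of Boolean rings is faithfully flat.
\end{lemma}

\begin{proof}
In a Boolean ring $(e,e')=(e+e'+ee')$, so every finitely generated ideal $\mathfrak a$ of $\Lambda$ is generated by an idempotent. Then $\Lambda/\mathfrak a$ is projective, $\mathrm{Tor}_1(\Lambda/\mathfrak a,-)=0$, and all $\Lambda$-modules are flat. Suppose $\mathfrak m\Lambda'=\Lambda'$ for a maximal ideal $\mathfrak m$ of $\Lambda$. Then $1$ lies in $\mathfrak a\Lambda'$ for a finitely generated $\mathfrak a=(e)\subset\mathfrak m$, say $1=es$. So $1-e=(1-e)es=0$ in $\Lambda'$, and by injectivity $1=e\in\mathfrak m$, a contradiction.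
\end{proof}

A \emph{Stone space} is a compact Hausdorff space with a basis of clopen sets. For a space $O$ let $C(O)$ be the Boolean ring of continuous maps $O\to k$. A continuous surjection $T\to S$ of Stone spaces gives an injection $C(S)\to C(T)$, so any such surjection is a flat covering. For Stone spaces $C(S)\otimes_kC(S')=C(S\times S')$, because both sides are the unions of the corresponding rings for finite discrete quotients of $S$ and $S'$.

For $O$ open in a Stone space $S$ let $C_c(O)\subset C(S)$ be the ideal of functions whose support, a clopen and hence compact set, lies in $O$. Call $O$ \emph{decomposable} if it is a disjoint union of clopen subsets of $S$. These ideals are our test modules; the next lemma lets us resolve them by covering $O$ with decomposable open sets.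

\begin{lemma}\label{lem:ideals}
Let $S,S'$ be Stone spaces.
\begin{itemize}
\item[(i)] If $O\subset S$ is decomposable, then $C_c(O)$ is a projective $C(S)$-module, and $\mathrm{Hom}_{C(S)}(C_c(O),C(S))=C(O)$, a function acting by multiplication. For decomposable $O'\subset O$, restriction of homomorphisms along $C_c(O')\subset C_c(O)$ is restriction of functions.
\item[(ii)] For $O\subset S$ and $O'\subset S'$ open, $C_c(O)\otimes_kC_c(O')=C_c(O\times O')$.
\item[(iii)] For $V,W\subset S$ open, the sequence $0\to C_c(V\cap W)\to C_c(V)\oplus C_c(W)\to C_c(V\cup W)\to0$ with maps $h\mapsto(h,h)$ and $(h,h')\mapsto h+h'$ is exact.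
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $O=\coprod_\lambda O_\lambda$ with $O_\lambda$ clopen in $S$. A compact subset of $O$ meets finitely many $O_\lambda$, so $C_c(O)=\bigoplus_\lambda C(S)1_{O_\lambda}$ is projective. A homomorphism $C(S)1_{O_\lambda}\to C(S)$ is multiplication by a unique element of $1_{O_\lambda}C(S)=C(O_\lambda)$, and $\prod_\lambda C(O_\lambda)=C(O)$. The last claim holds because the action is by multiplication.

(ii) We have $C_c(O)=\varinjlim_QC(Q)$ over compact open $Q\subset O$. A compact subset of $O$ is covered by finitely many clopen sets inside $O$, so it lies in such a $Q$. Applying this to the two projections of a compact open subset of $O\times O'$ shows that products $Q\times Q'$ are cofinal among such subsets, and $C(Q)\otimes_kC(Q')=C(Q\times Q')$.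

(iii) If $h+h'=0$ then $h=h'$ has support in $V\cap W$; this is exactness in the middle. For surjectivity, cover a compact open $Q\subset V\cup W$ by finitely many clopen $Q_1,\dots,Q_r\subset Q$, each inside $V$ or $W$. Then $1_Q$ is the sum of the indicator functions of the sets $Q_t\setminus\bigcup_{s<t}Q_s$.
\end{proof}

\subsection{One double cover}\label{sub:one}

We first arrange $\varepsilon\ne0$ by a construction that can be multiplied. Let $A,B$ be infinite sets and $A^+=A\cup\{\infty\}$, $B^+=B\cup\{\infty\}$ the one-point compactifications of the discrete spaces $A,B$; a function $A^+\to k$ is continuous if and only if it equals its value at $\infty$ off a finite set. Put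
\[
S=A^+\times B^+,\qquad V=A\times B^+,\qquad W=A^+\times B,\qquad U=V\cup W=S\setminus\{(\infty,\infty)\},
\]
and $\Gamma=V\cap W=A\times B$; see Figure~\ref{fig:S}. The open sets $V=\coprod_a\{a\}\times B^+$ and $W=\coprod_bA^+\times\{b\}$ are decomposable, and so is $\Gamma$, which consists of isolated points of $S$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\foreach \x in {0,...,5} {\foreach \y in {0,...,3} {\fill (\x,\y) circle (2pt);}}
\foreach \x in {0,...,5} {\fill (\x,5) circle (2pt); \node at (\x,4.15) {$\vdots$};}
\foreach \y in {0,...,3} {\fill (7,\y) circle (2pt); \node at (6,\y) {$\cdots$};}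
\draw (7,5) circle (3pt);
\node at (6,5) {$\cdots$};
\node at (7,4.15) {$\vdots$};
\draw[rounded corners] (1.7,-0.4) rectangle (2.3,5.4);
\draw[rounded corners,dashed] (-0.4,0.7) rectangle (7.4,1.3);
\node[below] at (2,-0.4) {$\{a\}\times B^+$};
\node[right] at (7.4,1) {$A^+\times\{b\}$};
\node[right] at (7.2,5) {$(\infty,\infty)$};
\end{tikzpicture}
\caption{The Stone space $S=A^+\times B^+$. The open set $V$ is the disjoint union of the clopen columns $\{a\}\times B^+$, $a\in A$, and $W$ is the disjoint union of the clopen rows $A^+\times\{b\}$, $b\in B$. They meet in the discrete grid $\Gamma=A\times B$ and cover everything except the corner $(\infty,\infty)$.}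
\label{fig:S}
\end{figure}

Let $I=C_c(U)$. By Lemma~\ref{lem:ideals}, the complex $P=[C_c(\Gamma)\to C_c(V)\oplus C_c(W)]$ in degrees $1,0$ is a projective resolution of $I$ over $C(S)$, and $\mathrm{Hom}_{C(S)}(P,C(S))$ is the \v{C}ech complex $C(V)\oplus C(W)\to C(\Gamma)$ of the cover $U=V\cup W$. Here $C(\Gamma)$ consists of all functions $A\times B\to k$. For a function on a product of sets and a coordinate $c$, say that the function is \emph{eventually constant in $c$} if for every fixed value of the other coordinates it is constant off a finite set as a function of $c$. The restrictions to $\Gamma$ of elements of $C(V)$ and $C(W)$ are the functions eventually constant in $b$ and in $a$, respectively. So $\mathrm{Ext}^1_{C(S)}(I,C(S))$ is the space of all functions on $A\times B$ modulo the sums $u+v$ with $u$ eventually constant in $a$ and $v$ eventually constant in $b$.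

Fix $g:A\times B\to k$. Multiplication by $g$ is a $C(S)$-linear map $C_c(\Gamma)\to C_c(\Gamma)\subset I$, hence a chain map $P\to I[1]$, and defines
\[
x:I\to I[1]\quad\text{in }D(C(S)),
\]
whose composite with $I[1]\to C(S)[1]$ is the class of $g$. To apply Lemma~\ref{lem:ghost} we need a covering $T\to S$ that kills $x$. A \v{C}ech $1$-cocycle with values in $k$ is the gluing datum of a double cover of $U$, and it becomes a coboundary on that cover; we compactify the cover to obtain $T$.

Let $p:E\to U$ be obtained by gluing $V\times k$ and $W\times k$ along $\Gamma\times k$ via $(\gamma,t)_V\sim(\gamma,t+g(\gamma))_W$. The gluing map is a homeomorphism of open subsets because $\Gamma$ is discrete. Let $\tau_V:p^{-1}(V)=V\times k\to k$ and $\tau_W:p^{-1}(W)=W\times k\to k$ be the projections, so that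
\begin{equation}\label{eq:tau}
\tau_V+\tau_W=g\circ p\quad\text{on }p^{-1}(\Gamma).
\end{equation}
A section of $p$ is a pair $s_V\in C(V)$, $s_W\in C(W)$ with $s_V+s_W=g$ on $\Gamma$; so the class of $g$ vanishes exactly when the cover is trivial. Let $T=E\cup\{\infty\}$ be the one-point compactification.

\begin{lemma}\label{lem:T}
The space $T$ is a Stone space, $p$ extends to a continuous surjection $q:T\to S$ with $q(\infty)=(\infty,\infty)$, and $|C(S)|=|C(T)|=\max(|A|,|B|)$.
\end{lemma}

\begin{proof}
The space $E$ is Hausdorff: points over distinct points of $U$ are separated by preimages of open sets, and two points over the same point lie in one of the open Hausdorff charts $V\times k$, $W\times k$. It has a basis of compact open sets because the charts do. So $T$ is compact Hausdorff. Every compact subset of $E$ lies in a compact open one, so the complements of compact open subsets of $E$ form a basis of clopen neighborhoods of $\infty$, and $T$ is a Stone space. The map $p$ is proper: a compact subset of $U$ is covered by finitely many compact open sets $O$, each inside $V$ or $W$, with $p^{-1}(O)\cong O\times k$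 compact, so its preimage is a closed subset of a compact set. An open neighborhood of $(\infty,\infty)$ in $S$ has compact complement in $U$, so properness gives continuity of $q$ at $\infty$.

The ring $C(A^+)$ consists of the indicator functions of finite or cofinite sets, so $|C(A^+)|=|A|$, likewise $|C(B^+)|=|B|$, and $|C(S)|=|C(A^+)\otimes_kC(B^+)|=\max(|A|,|B|)$. For $\phi\in C(T)$ we have $\phi+\phi(\infty)\in C_c(E)$, and $C_c(E)=C_c(V\times k)+C_c(W\times k)$ by Lemma~\ref{lem:ideals}(iii) in $T$. Each of the two summands embeds in $C(S)^2$, so $|C(T)|\le|C(S)|$, and $C(S)\subset C(T)$ gives equality.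
\end{proof}

\begin{lemma}\label{lem:dies}
The composite $I\xrightarrow{x}I[1]\to C(T)\otimes_{C(S)}I[1]$ is null in $D(C(S))$.
\end{lemma}

\begin{proof}
By flatness $C(T)\otimes_{C(S)}I$ is the ideal $I'=I\,C(T)$ of $C(T)$. The composite is represented by the chain map $P\to I'[1]$ given on $P_1=C_c(\Gamma)$ by $h\mapsto(hg)\circ q$; it is null-homotopic if this map extends over $P_1\subset P_0$. For $h\in C_c(V)$ the function $h\circ q$ has clopen support inside $p^{-1}(V)$, where $\tau_V$ is continuous, so $(h\circ q)\tau_V$, extended by $0$, lies in $C(T)$; it is a multiple of $h\circ q=(h\circ q)^2$, so it lies in $I'$. The same holds with $W$ in place of $V$. Define the $C(S)$-linear map $P_0\to I'$ by $(h,h')\mapsto(h\circ q)\tau_V+(h'\circ q)\tau_W$. By \eqref{eq:tau} it sends $(h,h)$, $h\in C_c(\Gamma)$, to $(h\circ q)(\tau_V+\tau_W)=(hg)\circ q$.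
\end{proof}

Everything now depends on finding $g$ with nonzero class, and this is where cardinalities enter.

\begin{example}\label{ex:countable}
Let $A=B=\mathbb N$. Any $g$ is the sum of $u=g\cdot1_{a\le b}$ and $v=g\cdot1_{a>b}$. For fixed $b$, $u$ vanishes for $a>b$; for fixed $a$, $v$ vanishes for $b\ge a$. So $\mathrm{Ext}^1_{C(S)}(I,C(S))=0$ and nothing is gained.
\end{example}

\begin{example}\label{ex:aleph1}
Let $A$ be the countable set of finite binary words and $B$ a set of $\aleph_1$ infinite binary sequences. Let $w_b\subset A$ be the set of finite initial segments of $b$, and let $g(a,b)=1$ if and only if $a\in w_b$. Suppose $g=u+v$ with $u$ eventually constant in $a$ and $v$ eventually constant in $b$. For each $a$ the function $v(a,\cdot)$ is constant off a finite set, and the union of these countably many finite sets is countable. Since $B$ is uncountable there are $b\ne b'$ outside the union, and then $v(a,b)=v(a,b')$ for \emph{all} $a$. Adding the two rows,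
\[
g(a,b)+g(a,b')=u(a,b)+u(a,b')\qquad(a\in A).
\]
The right side is constant off a finite subset of $A$. The left side is the indicator function of the symmetric difference of $w_b$ and $w_{b'}$, which is infinite and has infinite complement. This is a contradiction. So $x\ne0$, and Lemmas~\ref{lem:dies} and~\ref{lem:ghost} (with $n=1$) show that $\varepsilon\ne0$ for $C(S)\to C(T)$: this faithfully flat map has no $C(S)$-linear retraction.
\end{example}

\subsection{Products of almost disjoint families}

To make $\varepsilon^{\otimes n}\neq 0$ we take a product of $n$ such covers and show that the product of the $n$ classes is nonzero. The argument of Example~\ref{ex:aleph1} will eliminate one factor at a time, but it must then be run simultaneously for all values of the remaining coordinates. The exceptional sets become unions over these values, so each new pair $A,B$ must be larger than the product of the earlier ones. Fix sets $A_i,B_i$ ($i\ge1$) with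
\[
|A_i|=\aleph_{2i-2},\qquad|B_i|=\aleph_{2i-1}.
\]
The sets $w_b$ of the example are replaced by the following families.

\begin{lemma}\label{lem:ad}
Let $\kappa$ be an infinite regular cardinal, $|A|=\kappa$, $|B|=\kappa^+$. There is a family $(w_b)_{b\in B}$ of subsets of $A$ with $|w_b|=\kappa$ and $|w_b\cap w_{b'}|<\kappa$ for $b\ne b'$.
\end{lemma}

\begin{proof}
Call a set of size-$\kappa$ subsets of $A$ almost disjoint if distinct members meet in fewer than $\kappa$ points. By Zorn's lemma there is a maximal almost disjoint family containing a partition of $A$ into $\kappa$ sets of size $\kappa$. Suppose it has exactly $\kappa$ members $w_\alpha$, $\alpha<\kappa$. By regularity $w_\alpha\cap\bigcup_{\beta<\alpha}w_\beta$, a union of fewer than $\kappa$ sets of size $<\kappa$, has size $<\kappa$, so we can pick $z_\alpha\in w_\alpha\setminus\bigcup_{\beta<\alpha}w_\beta$. For $\beta<\alpha$ we have $z_\beta\in w_\beta$ and $z_\alpha\notin w_\beta$. So the $z_\alpha$ are distinct, and $\{z_\alpha:\alpha<\kappa\}$ has size $\kappa$ and meets $w_\beta$ inside $\{z_\alpha:\alpha\le\beta\}$, which has size $<\kappa$.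 This contradicts maximality. So the family has at least $\kappa^+$ members, and we index $\kappa^+$ of them by $B$.
\end{proof}

The cardinals $\aleph_{2i-2}$ are regular. Choose such a family for each pair $(A_i,B_i)$ and define $g_i:A_i\times B_i\to k$ by $g_i(a,b)=1$ if and only if $a\in w_b$. Put
\[
\Gamma^{(m)}=\prod_{i\le m}(A_i\times B_i),\qquad G_m:\Gamma^{(m)}\to k,\quad G_m=\prod_{i\le m}g_i(a_i,b_i).
\]

\begin{lemma}\label{lem:G}
The function $G_m$ is not a sum $\sum_c\phi_c$ over the $2m$ coordinates $c$ of $\Gamma^{(m)}$ with $\phi_c$ eventually constant in $c$.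
\end{lemma}

\begin{proof}
Induction on $m$. For $m=0$, $\Gamma^{(0)}$ is a point, $G_0=1$, and the empty sum is $0$. Let $m\ge1$ and write $\Pi=\Gamma^{(m-1)}$, $A=A_m$, $B=B_m$, $g=g_m$, $\kappa=|A|$. Then $|B|=\kappa^+$; the set $\Pi$ is a point if $m=1$, and $|\Pi|=\aleph_{2m-3}<\kappa$ if $m\ge2$. Suppose
\begin{equation}\label{eq:G}
G_{m-1}(\pi)\,g(a,b)=\sum_c\phi_c(\pi,a,b)+u(\pi,a,b)+v(\pi,a,b),
\end{equation}
with $c$ ranging over the coordinates of $\Pi$, $u$ eventually constant in $a$ and $v$ in $b$.

For each $(\pi,a)$ the function $v(\pi,a,\cdot)$ is constant off a finite subset of $B$. There are $\kappa$ pairs $(\pi,a)$, so the union of these subsets has size $\le\kappa<|B|$. Choose distinct $b,b',b''$ outside it; then $v(\pi,a,b)=v(\pi,a,b')$ for all $\pi,a$. For each $\pi$, both $u(\pi,\cdot,b)$ and $u(\pi,\cdot,b')$ are constant off a finite subset of $A$. The union $Z$ of these subsets over $\pi\in\Pi$ is finite if $m=1$ and has size $\le\aleph_{2m-3}$ if $m\ge2$; so $|Z|<\kappa$. By almost disjointness the sets $w_b\setminus(w_{b'}\cup Z)$ and $w_{b''}\setminus(w_b\cup w_{b'}\cup Z)$ have size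 $\kappa$; choose $a$ in the first and $a'$ in the second.

Sum \eqref{eq:G} over the four points of $\{a,a'\}\times\{b,b'\}$, for fixed $\pi$. The $v$ terms cancel in pairs by the choice of $b,b'$, and the $u$ terms cancel in pairs because $a,a'\notin Z$. On the left, $g(a,b)+g(a,b')+g(a',b)+g(a',b')=1+0+0+0=1$. So $G_{m-1}=\sum_c\phi'_c$ on $\Pi$, where $\phi'_c$ is a sum of four functions of the form $\phi_c(\cdot,a_0,b_0)$ and is therefore eventually constant in $c$. This contradicts the induction hypothesis.
\end{proof}

\subsection{The product of $n$ covers}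

For each $i$ apply \S\ref{sub:one} to $(A_i,B_i,g_i)$, and write $S_i,V_i,W_i,U_i,\Gamma_i,T_i,I_i,P_i,x_i$ for the resulting objects. For $n\ge1$ put
\[
R_{(n)}=C\Bigl(\prod_{i\le n}S_i\Bigr)=\bigotimes_{i\le n}C(S_i),\qquad R^0_{(n)}=C\Bigl(\prod_{i\le n}T_i\Bigr)=\bigotimes_{i\le n}C(T_i),
\]
with tensor products over $k$. Since $\prod T_i\to\prod S_i$ is surjective, $R_{(n)}\to R^0_{(n)}$ is injective. By Lemma~\ref{lem:T}, $|R_{(n)}|=|R^0_{(n)}|=\aleph_{2n-1}$.

\begin{proposition}\label{prop:n}
For $R_{(n)}\to R^0_{(n)}$ the map $\varepsilon^{\otimes n}$ is not null.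
\end{proposition}

\begin{proof}
Write $R=R_{(n)}$, $R^0=R^0_{(n)}$, $S=\prod_{i\le n}S_i$. As $k$ is a field, the external product $(M_1,\dots,M_n)\mapsto M_1\otimes_k\cdots\otimes_kM_n$ of complexes preserves quasi-isomorphisms and defines a functor $\prod_iD(C(S_i))\to D(R)$. Let $I=\bigotimes_kI_i=C_c(\prod_iU_i)$ and $P=\bigotimes_kP_i$. Then $P\to I$ is a quasi-isomorphism, and by Lemma~\ref{lem:ideals} the terms of $P$ are sums of ideals $C_c(O)$, where $O$ is a product of sets $V_i$, $W_i$ or $\Gamma_i$ and hence decomposable. So $P$ is a projective resolution of $I$ over $R$, of length $n$. Let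
\[
\xi_i=\mathrm{id}\otimes\cdots\otimes x_i\otimes\cdots\otimes\mathrm{id}:I\to I[1].
\]

\emph{Each $\xi_i$ is killed by $R^0$.} Let $R'$ be obtained from $R=\bigotimes_kC(S_j)$ by replacing $C(S_i)$ with $C(T_i)$. Then $R'\otimes_RI$ is obtained from $\bigotimes_kI_j$ by replacing $I_i$ with $C(T_i)\otimes_{C(S_i)}I_i$. Taking the external product of the null map of Lemma~\ref{lem:dies} with the identities of the other $I_j$, we find that $I\xrightarrow{\xi_i}I[1]\to R'\otimes_RI[1]$ is null. As $R\to R^0$ factors through $R'$, so is $I\xrightarrow{\xi_i}I[1]\to R^0\otimes_RI[1]$. By Lemma~\ref{lem:ghost}, applied to $M_j=I[j]$ and $\varphi_j=\xi_j[j-1]$, it suffices to show that the composite $\xi:I\to I[n]$ of the $\varphi_j$ is not null.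

\emph{The composite is not null.} By functoriality of the external product $\xi=x_1\otimes\cdots\otimes x_n$; signs are irrelevant in characteristic $2$. So $\xi$ is represented by the chain map $P\to I[n]$ given on $P_n=\bigotimes_kC_c(\Gamma_i)=C_c(\Gamma^{(n)})$ by multiplication by $G_n$. Its composite with $I[n]\to R[n]$ is the class of $G_n\in C(\Gamma^{(n)})=\mathrm{Hom}_R(P_n,R)$ in
\[
\mathrm{Ext}^n_R(I,R)=\mathrm{coker}\bigl(\mathrm{Hom}_R(P_{n-1},R)\to\mathrm{Hom}_R(P_n,R)\bigr).
\]
Here $P_{n-1}=\bigoplus_{i\le n}\bigl(C_c(O_i^V)\oplus C_c(O^W_i)\bigr)$, where $O^V_i$ and $O^W_i$ arise from $\Gamma^{(n)}=\prod_j\Gamma_j$ by replacing $\Gamma_i$ with $V_i$ and with $W_i$, and all components of the differential $P_n\to P_{n-1}$ are inclusions. By Lemma~\ref{lem:ideals}(i) the image of $\mathrm{Hom}_R(P_{n-1},R)$ consists of the sums of restrictions to $\Gamma^{(n)}$ of continuous functions on the $O^V_i$ and $O^W_i$. Fixing all coordinates but $b_i$ in a continuous function on $O^V_i$ gives a continuous function on $B_i^+$, so the restriction to $\Gamma^{(n)}$ is eventually constant in $b_i$; in the same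 way functions on $O_i^W$ restrict to functions eventually constant in $a_i$. By Lemma~\ref{lem:G}, $G_n$ is not such a sum. Hence $\xi\ne0$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

We assemble the maps $R_{(n)}\to R^0_{(n)}$ into one map that has all of them as base changes. The full products would do, but $\prod_n\aleph_{2n-1}>\sum_n\aleph_{2n-2}=\aleph_\omega$ by K\"onig's inequality, so we use a smaller subring. Let $R\subset\prod_{n\ge1}R_{(n)}$ consist of the sequences $(r_n)$ for which there is $c\in k$ with $r_n=c$ for all but finitely many $n$, and define $R^0\subset\prod_nR^0_{(n)}$ in the same way. These are Boolean rings, and the induced map $f:R\to R^0$ is injective, hence faithfully flat by Lemma~\ref{lem:bool}. Since $R=k\cdot1+\bigoplus_nR_{(n)}$ and $R^0=k\cdot1+\bigoplus_nR^0_{(n)}$, we have $|R|=|R^0|=\sup_n\aleph_{2n-1}=\aleph_\omega$.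

Let $e_n\in R$ be the idempotent with $1$ in the $n$th place and $0$ elsewhere. Then $R_{(n)}=e_nR$ and $R_{(n)}\otimes_RR^0=e_nR^0=R^0_{(n)}$. The functor $R_{(n)}\otimes_R-:\mathrm{Mod}_R\to\mathrm{Mod}_{R_{(n)}}$ is exact and symmetric monoidal, so it carries $\varepsilon^{\otimes n}$ for $f$ to $\varepsilon^{\otimes n}$ for $R_{(n)}\to R^0_{(n)}$, which is nonzero by Proposition~\ref{prop:n}. Thus $\varepsilon^{\otimes n}\ne0$ for all $n\ge1$, and $\varepsilon^{\otimes0}=\mathrm{id}_R\ne0$. By Lemma~\ref{lem:nil}, $f$ is not descendable. By Proposition~\ref{prop:ea} condition (e) fails for $f$, and by Proposition~\ref{prop:ce} the functor $\Phi_f$ is not fully faithful. Since $f$ is faithfully flat and $\Phi_f$ is not an equivalence, flat descent fails. \qed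

\section{Effectivity and conservativity: proof of Theorem~\ref{thm:B}}\label{sec:B}

Flatness enters the categorical arguments through one lemma.

\begin{lemma}\label{lem:flat}
Let $R\to R'$ be flat and $\mathcal C\in\mathrm{LinCat}^{\mathrm{PSt}}_R$. Then the free functor $\mathcal C\to\mathrm{Mod}_{R'}(\mathcal C)$ preserves finite limits, and $R'\otimes-:\mathrm{Sp}(\mathcal C)\to\mathrm{Sp}(\mathcal C)$ is t-exact.
\end{lemma}

\begin{proof}
By (F7) the endofunctor $R'\otimes-$ of $\mathcal C$, or of $\mathrm{Sp}(\mathcal C)$, is a filtered colimit of functors $X\mapsto X^{\oplus r}$. By (F4) finite coproducts in $\mathcal C$ are finite products, so these functors preserve finite limits, and by (P3) so does $R'\otimes-:\mathcal C\to\mathcal C$. The forgetful functor $\mathrm{Mod}_{R'}(\mathcal C)\to\mathcal C$ is conservative and preserves limits, hence reflects them; this gives the first claim. The second holds because $\mathrm{Sp}(\mathcal C)_{\ge0}$ and $\mathrm{Sp}(\mathcal C)_{\le0}$ are closed under finite sums and filtered colimits.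
\end{proof}

\begin{proposition}\label{prop:eff}
Let $f:R\to R^0$ be faithfully flat. Then $\Phi_f$ has a fully faithful right adjoint $\Psi$.
\end{proposition}

\begin{proof}
\emph{The right adjoint.} Let $\mathcal C_\bullet$ be a descent datum, regarded by restriction of scalars as a functor $\Delta\to\mathrm{LinCat}^{\mathrm{PSt}}_R$. By Lemma~\ref{lem:map} the right adjoint, if it exists, must send $\mathcal C_\bullet$ to its limit. The limit exists in $\mathrm{Pr}^L$; the issue is whether it is Grothendieck prestable. The axioms involve finite limits, which the transition functors need not preserve: the multiplication $R^1\to R^0$ is in general not flat (for $k\to k[s]$ it kills the non-zero-divisor $s\otimes1-1\otimes s$). We therefore use (F6) to pass to $\Delta_s$. For injective $[m]\to[n]$ the map $R^m\to R^n$ is a composite of base changes of $f$, hence flat, so $\mathcal C_m\to\mathrm{Mod}_{R^n}(\mathcal C_m)\simeq\mathcal C_n$ preserves finite limits by Lemma~\ref{lem:flat}. Let $\mathcal C=\varprojlim_{\Delta_s}\mathcal C_n$ in $\infty$-categories. By (F5) it is presentable and is the limit in $\mathrm{Pr}^L$.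 The transition functors preserve colimits and finite limits, so these are computed componentwise in $\mathcal C$, and equivalences are detected componentwise. Hence $\mathcal C$ is pointed and inherits (P1)--(P3). As $\mathrm{Groth}_\infty\subset\mathrm{Pr}^L$ is full, $\mathcal C$ is the limit in $\mathrm{Groth}_\infty$, and by (F5) and (F6) it underlies $\varprojlim_\Delta\mathcal C_n$ in $\mathrm{LinCat}^{\mathrm{PSt}}_R$. Lemma~\ref{lem:map} gives
\[
\mathrm{Map}(\Phi_f\mathcal D,\mathcal C_\bullet)\simeq\varprojlim_n\mathrm{Map}_{\mathrm{LinCat}^{\mathrm{PSt}}_R}(\mathcal D,\mathcal C_n)=\mathrm{Map}_{\mathrm{LinCat}^{\mathrm{PSt}}_R}(\mathcal D,\mathcal C)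
\]
naturally in $\mathcal D$, so $\Phi_f$ has a right adjoint $\Psi$ with $\Psi(\mathcal C_\bullet)=\mathcal C$.

\emph{Reduction to one functor.} We show that the counit $\Phi_f\Psi\,\mathcal C_\bullet\to\mathcal C_\bullet$ is an equivalence. It is a morphism of descent data and every $[n]$ receives a map from $[0]$, so all components are base changes of the component $a:\mathrm{Mod}_{R^0}(\mathcal C)\to\mathcal C_0$, the $R^0$-linear functor adjoint to the projection $\mathcal C\to\mathcal C_0$. The plan is the classical one: after base change to $R^0$ the cosimplicial object acquires an extra degeneracy, and its limit is visible. We work in $\mathrm{Mod}_{\mathrm{Mod}^{\mathrm{cn}}_{R^0}}(\mathrm{Pr}^L)$, where limits are computed on underlying $\infty$-categories, and exhibit the source and the target of $a$ as limits of the same diagram.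

Let $j:\Delta\to\Delta$, $j[n]=[0]\star[n]$, adjoin a new least element; there are natural transformations $\mathrm{id}\Rightarrow j\Leftarrow\mathrm{const}_{[0]}$. Let $\Delta_{\min}\subset\Delta$ be the subcategory with all objects and the maps that preserve the least element. It has $[0]$ as initial object, and $j$ factors through it. Restricting scalars along the maps $R^0\to R^l$ induced by $[0]\to[l]$, $0\mapsto 0$, lifts $[l]\mapsto\mathcal C_l$ on $\Delta_{\min}$ to a diagram of $R^0$-linear $\infty$-categories.

\emph{First cone.} A map $j[n]\to[l]$ in $\Delta_{\min}$ is the same as a map $[n]\to[l]$ in $\Delta$. So the category of pairs $([n],\,j[n]\to[l])$ is $\Delta_{/[l]}$, which has a final object and is weakly contractible. By the cofinality criterion, restriction along $j:\Delta\to\Delta_{\min}$ does not change limits. A limit over $\Delta_{\min}$ is the value at the initial object, so the cone $\mathcal C_0\to\mathcal C_{j[\bullet]}$ is a limit cone.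

\emph{Second cone.} The transformation $\mathrm{id}\Rightarrow j$ gives $R$-linear functors $\mathcal C_n\to\mathcal C_{j[n]}$, natural in $[n]$, with $R^0$-linear adjoints $\mathrm{Mod}_{R^0}(\mathcal C_n)\to\mathcal C_{j[n]}$. These are equivalences: $R^0$ acts on $\mathcal C_n$ through the $R^n$-algebra $R^0\otimes_RR^n=R^{j[n]}$, so $\mathrm{Mod}_{R^0}(\mathcal C_n)$ is the base change of $\mathcal C_n$ along $R^n\to R^{j[n]}$, which the descent datum identifies with $\mathcal C_{j[n]}$. By (F3), $\mathrm{Mod}_{R^0}(-)=\mathrm{Fun}^L_{\mathrm{Mod}^{\mathrm{cn}}_R}(\mathrm{Mod}^{\mathrm{cn}}_{R^0},-)$ commutes with limits. So $\mathrm{Mod}_{R^0}(\mathcal C)\to\mathrm{Mod}_{R^0}(\mathcal C_\bullet)\simeq\mathcal C_{j[\bullet]}$ is a limit cone.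

\emph{Comparison.} It remains to see that the first cone precomposed with $a$ is the second cone. By the adjunction between base change and restriction, it suffices to compare the corresponding $R$-linear cones with vertex $\mathcal C$, namely $\mathcal C\to\mathcal C_0\to\mathcal C_{j[\bullet]}$ and $\mathcal C\to\mathcal C_\bullet\to\mathcal C_{j[\bullet]}$. Both arise by applying the limit diagram $\Delta^\triangleleft\to\mathrm{LinCat}^{\mathrm{PSt}}_R$, $*\mapsto\mathcal C$, to a natural transformation $\mathrm{const}_*\Rightarrow j$ of functors $\Delta\to\Delta^\triangleleft$, factored through $\mathrm{const}_{[0]}$ in one case and through the inclusion in the other. There is only one such transformation because $*$ is initial. So $a$ is an equivalence, the counit is an equivalence, and $\Psi$ is fully faithful.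
\end{proof}

\begin{proposition}\label{prop:ad}
Let $f:R\to R^0$ be faithfully flat and descendable. Then base change $\mathrm{LinCat}^{\mathrm{PSt}}_R\to\mathrm{LinCat}^{\mathrm{PSt}}_{R^0}$ is conservative.
\end{proposition}

\begin{proof}
The thick ideal argument needs stable categories, so we treat these first and then recover the connective part.

\emph{Stable case.} Let $F:\mathcal E\to\mathcal E'$ be a morphism in $\mathrm{LinCat}^{\mathrm{St}}_R$ such that $F_0=\mathrm{Mod}_{R^0}(F)$ is an equivalence, and let $F^R$ be the right adjoint of $F$; it is exact. Let $l\dashv u$ and $l'\dashv u'$ be the free-forgetful adjunctions for $R^0$-modules in $\mathcal E$ and $\mathcal E'$. Then $l'F=F_0l$ and $Fu=u'F_0$, and $F$ carries the unit $W\to R^0\otimes W$ to the unit $FW\to R^0\otimes FW$. Hence for $W\in\mathcal E$ and $Z\in\mathrm{Mod}_{R^0}(\mathcal E)$ the map $F:\mathrm{Map}(W,uZ)\to\mathrm{Map}(FW,FuZ)$ identifies with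
\[
\mathrm{Map}(lW,Z)\xrightarrow{F_0}\mathrm{Map}(F_0lW,F_0Z)=\mathrm{Map}(l'FW,F_0Z)=\mathrm{Map}(FW,u'F_0Z),
\]
which is an equivalence. As this holds for all $W$, the unit $uZ\to F^RFuZ$ is an equivalence. By the triangle identity the counit $FF^R\to\mathrm{id}$ is an equivalence at $FuZ=u'F_0Z$, hence at every object $u'Z'$, since $F_0$ is essentially surjective. Fix $X\in\mathcal E$, $X'\in\mathcal E'$, and let $\mathcal T$ be the class of $N\in\mathrm{Mod}_R$ such that for every $N''\in\mathrm{Mod}_R$ the unit at $N\otimes N''\otimes X$ and the counit at $N\otimes N''\otimes X'$ are equivalences. All functors involved are exact, so $\mathcal T$ is thick, and the quantifier over $N''$ makes it an ideal. It contains $R^0$ because $R^0\otimes N''\otimes X=ul(N''\otimes X)$ and $R^0\otimes N''\otimes X'=u'l'(N''\otimes X')$. So $R\in\mathcal T$, and with $N''=R$ the unit at $X$ and the counit at $X'$ are equivalences. Thus $F$ is an equivalence.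

\emph{General case.} Let $F:\mathcal D\to\mathcal D'$ be a morphism in $\mathrm{LinCat}^{\mathrm{PSt}}_R$ with $\mathrm{Mod}_{R^0}(F)$ an equivalence. Base change commutes with $\mathrm{Sp}\otimes-$, so $\mathrm{Mod}_{R^0}(\mathrm{Sp}(F))$ is an equivalence, and by the stable case so is $\mathrm{Sp}(F)$. By (F4), $F$ is the restriction of $\mathrm{Sp}(F)$ to full subcategories, so it is fully faithful. For essential surjectivity let $X\in\mathrm{Sp}(\mathcal D)$ with $X'=\mathrm{Sp}(F)(X)\in\mathcal D'$; we must show $\tau_{<0}X=0$. The $\infty$-category $\mathrm{Mod}_{R^0}(\mathcal D)$ is the full subcategory of $\mathrm{Mod}_{R^0}(\mathrm{Sp}(\mathcal D))$ on the modules with underlying object in $\mathcal D$, and likewise for $\mathcal D'$. As $\mathrm{Mod}_{R^0}(F)$ is an equivalence, these subcategories correspond under $\mathrm{Mod}_{R^0}(\mathrm{Sp}(F))$. The free module $R^0\otimes X$ is sent to $R^0\otimes X'\in\mathrm{Mod}_{R^0}(\mathcal D')$, so $R^0\otimes X\in\mathrm{Sp}(\mathcal D)_{\ge0}$. By Lemma~\ref{lem:flat}, $R^0\otimes\tau_{<0}X=\tau_{<0}(R^0\otimes X)=0$. The class $\{N:N\otimes\tau_{<0}X=0\}$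 is a thick $\otimes$-ideal containing $R^0$, so it contains $R$, and $\tau_{<0}X=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Proposition~\ref{prop:eff} gives the fully faithful right adjoint $\Psi$; the counit $\Phi_f\Psi\,\mathcal C_\bullet\simeq\mathcal C_\bullet$ shows essential surjectivity. For (d)$\Rightarrow$(b), the triangle identity and the invertibility of the counit show that $\Phi_f$ carries the unit $\mathcal D\to\Psi\Phi_f\mathcal D$ to an equivalence. The component at $[0]$ says that the base change of the unit to $R^0$ is an equivalence, so under (d) the unit is one, and $\Phi_f$ and $\Psi$ are inverse equivalences. The implication (b)$\Rightarrow$(c) is trivial, (c)$\Rightarrow$(e)$\Rightarrow$(a) are Propositions~\ref{prop:ce} and~\ref{prop:ea}, and (a)$\Rightarrow$(d) is Proposition~\ref{prop:ad}.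
\end{proof}

\begin{remark}
The hypothesis on $f$ was used only through Lemma~\ref{lem:flat}: to see that the limit of a descent datum is Grothendieck prestable, and to detect connectivity after tensoring with $R^0$. For the map $f$ of Theorem~\ref{thm:A} all of (a)--(e) fail; in particular some $R$-linear functor that is not an equivalence becomes one after base change to $R^0$.
\end{remark}

\section{Rings of cardinality below $\aleph_\omega$: proof of Theorem~\ref{thm:C}}\label{sec:C}

By Example~\ref{ex:ext} it suffices to bound the projective dimension of the flat modules $Q^{\otimes n}$ independently of $n$. Such a bound comes from cardinality: we write a flat module as a directed colimit of free modules over a small index set, and bound the projective dimension of such a colimit by induction on the size of the index set. In this section $R$ is a discrete commutative ring, modules are discrete, and directed posets are nonempty.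

\begin{lemma}\label{lem:pd}
Let $\Lambda$ be a directed poset with $|\Lambda|\le\aleph_m$, $m<\omega$, and $F$ a diagram of projective $R$-modules indexed by $\Lambda$. Then $M=\varinjlim F$ has projective dimension at most $m+1$.
\end{lemma}

\begin{proof}
\emph{A functorial resolution.} For a subposet $\Lambda'\subset\Lambda$ let $\mathrm B(\Lambda')$ be the complex with $\mathrm B(\Lambda')_s=\bigoplus_{\lambda_0<\dots<\lambda_s}F(\lambda_0)$, chains taken in $\Lambda'$, and differential $\sum_t(-1)^td_t$, where $d_t$ omits $\lambda_t$ and $d_0$ also applies $F(\lambda_0)\to F(\lambda_1)$. If $\Lambda'$ has a maximum $\mu$, the augmented complex $\mathrm B(\Lambda')\to F(\mu)$ is contractible: the homotopy identifies $F(\mu)$ with the summand of the chain $(\mu)$, is $(-1)^{s+1}$ times appending $\mu$ on chains $\lambda_0<\dots<\lambda_s$ with $\lambda_s<\mu$, and is zero on chains ending in $\mu$. A directed $\Lambda'$ is the directed union of its finite subposets with a maximum, and directed colimits are exact, so $\mathrm B(\Lambda')$ is a projective resolution of $M_{\Lambda'}=\varinjlim_{\Lambda'}F$.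

\emph{Induction on $m$.} If $m=0$, enumerate $\Lambda$ and choose upper bounds successively to get a cofinal sequence $\lambda_1\le\lambda_2\le\cdots$. The telescope sequence $0\to\bigoplus_tF(\lambda_t)\to\bigoplus_tF(\lambda_t)\to M\to0$, whose first map is the identity minus the transition maps, gives projective dimension $\le1$.

Let $m\ge1$; by induction we may assume $|\Lambda|=\aleph_m$. Enumerate $\Lambda=\{\lambda_\gamma:\gamma<\omega_m\}$, choose an upper bound for each pair of elements, and for $1\le\alpha<\omega_m$ let $\Lambda_\alpha$ be the closure of $\{\lambda_\gamma:\gamma<\alpha\}$ under this binary operation. The $\Lambda_\alpha$ are directed, increasing, of size $\le\aleph_{m-1}$, with union $\Lambda$, and $\Lambda_\alpha=\bigcup_{\beta<\alpha}\Lambda_\beta$ for limit $\alpha$. Write $\mathrm B_\alpha=\mathrm B(\Lambda_\alpha)$, $M_\alpha=M_{\Lambda_\alpha}$; by induction $M_\alpha$ has projective dimension $\le m$. Fix a module $N$ and $s\ge m+2$. The inclusion $\mathrm B_\alpha\subset\mathrm B_{\alpha+1}$ is degreewise split, with quotient $Q_\alpha$ say, so $0\to\mathrm{Hom}(Q_\alpha,N)\to\mathrm{Hom}(\mathrm B_{\alpha+1},N)\to\mathrm{Hom}(\mathrm B_\alpha,N)\to0$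 is exact and gives
\[
\mathrm{Ext}^{s-1}(M_\alpha,N)\to H^s\mathrm{Hom}(Q_\alpha,N)\to\mathrm{Ext}^s(M_{\alpha+1},N).
\]
The outer terms vanish since $s-1>m$, so $H^s\mathrm{Hom}(Q_\alpha,N)=0$.

Let $z$ be a cocycle of degree $s$ in $\mathrm{Hom}(\mathrm B(\Lambda),N)$. We construct compatible cochains $w_\alpha$ on $\mathrm B_\alpha$ with $dw_\alpha=z|_{\mathrm B_\alpha}$ by transfinite recursion. For $\alpha=1$ use $\mathrm{Ext}^s(M_1,N)=0$. Given $w_\alpha$, extend it to a cochain $w'$ on $\mathrm B_{\alpha+1}$. Then $dw'-z|_{\mathrm B_{\alpha+1}}$ vanishes on $\mathrm B_\alpha$, so it is a cocycle of $\mathrm{Hom}(Q_\alpha,N)$ and equals $dv$ with $v\in\mathrm{Hom}(Q_\alpha,N)$; put $w_{\alpha+1}=w'-v$. At a limit ordinal $\alpha$ we have $\mathrm B_\alpha=\bigcup_{\beta<\alpha}\mathrm B_\beta$, because chains are finite, and we take the union of the $w_\beta$. The union $w$ of all $w_\alpha$ has $dw=z$. So $\mathrm{Ext}^s_R(M,N)=0$ for all $N$ and all $s\ge m+2$.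
\end{proof}

\begin{lemma}\label{lem:lazard}
Let $M$ be a flat $R$-module with $|R|,|M|\le\aleph_m$. Then $M$ is the colimit of a diagram of finite free modules indexed by a directed poset of cardinality $\le\aleph_m$.
\end{lemma}

\begin{proof}
Let $R^{(M\times\mathbb Z)}\to M$ be the surjection from the free module with $e_{(y,z)}\mapsto y$; the factor $\mathbb Z$ provides spare generators for each element. Let $\mathcal Q$ be the poset of pairs $(J,N)$, with $J\subset M\times\mathbb Z$ finite and $N$ a finitely generated submodule of $\ker(R^J\to M)$, ordered by inclusion in both entries. It is directed, since $(J\cup J',N+N')$ is an upper bound of $(J,N)$ and $(J',N')$; it has cardinality $\le\aleph_m$, since a pair is determined by finitely many elements of sets of size $\le\aleph_m$; and $\varinjlim_{\mathcal Q}R^J/N=M$, since the $R^J$ exhaust $R^{(M\times\mathbb Z)}$ and the $N$ exhaust the kernel.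

The pairs with $R^J/N$ free are cofinal. Given $(J,N)$, the map from the finitely presented module $R^J/N$ to the flat module $M$ factors, by the equational criterion for flatness, as $R^J/N\to R^{\oplus r}\xrightarrow{\psi}M$. Choose distinct integers $z_1,\dots,z_r$ such that $J'=\{(\psi(e_t),z_t)\}$ is disjoint from $J$. Let $\chi:R^{J\cup J'}\to R^{\oplus r}$ be the given map on $R^J$ and send the generator $(\psi(e_t),z_t)$ to $e_t$. It is a split surjection, so $N'=\ker\chi$ is a direct summand of $R^{J\cup J'}$ and is finitely generated. The composite $\psi\chi$ is the structure map to $M$, so $N'\subset\ker(R^{J\cup J'}\to M)$, and $N\subset N'$ by construction. Thus $(J,N)\le(J\cup J',N')$ with $R^{J\cup J'}/N'\cong R^{\oplus r}$. A cofinal subposet of a directed poset is directed and has the same colimit.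
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We use Example~\ref{ex:ext}. Since $f$ is injective, $|R|\le\aleph_m$. The module $Q^{\otimes(m+2)}$ is flat, and has cardinality $\le\aleph_m$ because its elements are finite sums of pure tensors. By Lemmas~\ref{lem:lazard} and~\ref{lem:pd} its projective dimension is at most $m+1$, so $\varepsilon^{\otimes(m+2)}\in\mathrm{Ext}^{m+2}_R(Q^{\otimes(m+2)},R)=0$. By Lemma~\ref{lem:nil} $f$ is descendable, and by Theorem~\ref{thm:B} $\Phi_f$ is an equivalence. Every cardinal below $\aleph_\omega$ is at most $\aleph_m$ for some $m<\omega$, which together with Theorem~\ref{thm:A} gives the last assertion.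
\end{proof}

\begin{remark}
Each of the maps $R_{(n)}\to R^0_{(n)}$ of Section~\ref{sec:boolean} has target of cardinality $\aleph_{2n-1}$, so it satisfies $\varepsilon^{\otimes(2n+1)}=0$ by the proof above, while $\varepsilon^{\otimes n}\ne0$ by Proposition~\ref{prop:n}. Descent holds along each of them; it fails for the assembled map only because the nilpotence exponents are unbounded.
\end{remark}

\begin{thebibliography}{HTT}

\bibitem[HA]{HA} Lurie, \emph{Higher Algebra}.

\bibitem[HTT]{HTT} Lurie, \emph{Higher Topos Theory}.

\bibitem[SAG]{SAG} Lurie, \emph{Spectral Algebraic Geometry (Under Construction!)}, \texttt{http://www.math.harvard.edu/\textasciitilde lurie/papers/SAG-rootfile.pdf}.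

\end{thebibliography}
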